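\title{Every locally compact hypergroup has a Haar measure}

\begin{abstract}
We prove that every locally compact hypergroup, in the sense of Jewett, carries a left Haar measure $m$. Instead of invariance we construct $m$ together with the identity $\int f(x*y)g(y)\,dm(y)=\int f(z)g(x^-*z)\,dm(z)$, which implies invariance and which, by symmetry, follows from one of its two inequalities. Near-optimal coverings by translates of a small bump function and the dual packings given by the Hahn--Banach theorem have a common limit $m$, and the inequality comes from evaluating one double integral through the two bracketings of a triple convolution. We also show that $m$ has full support, that it is the limit of ratios of covering numbers, that it gives a faithful $*$-representation of the measure algebra, and that a subinvariant measure on a hypergroup need not be invariant.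
\end{abstract}

\section{The problem and the results}\label{sec:intro}

In a group the product of two points is a point. In a hypergroup it is a probability measure: one may think of $\delta_x*\delta_y$ as the distribution of a particle that starts at $y$ and makes one random step of type $x$. A Haar measure is a measure that is stationary for all these steps at once. This paper shows that such a measure always exists.

\subsection*{Hypergroups}

Let $H$ be a locally compact Hausdorff space. We write $C_c$ for the real continuous functions of compact support on $H$, $C_c^+$ for the nonnegative ones, and $C_c(H,[0,1])$ for those with values in $[0,1]$. Let $M(H)$ be the space of bounded complex Radon measures with the total variation norm, $M^+(H)$ the cone of positive ones, and $M_c^+$ the set of positive Radon measures with compact support. We write $\nu(f)=\int f\,d\nu$. The \emph{cone topology} on $M^+(H)$ is the weakest topology that makes $\mu\mapsto\mu(f)$ continuous for every $f\in C_c^+$ and for $f=1$. The \emph{Michael} (or \emph{Vietoris}) \emph{topology} on the nonempty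 compact subsets of $H$ is generated by the sets $\{K:K\subset V\}$ and $\{K:K\cap V\ne\emptyset\}$ with $V$ open.

\begin{definition}\label{def:hyp}
A \emph{hypergroup} (in the sense of Jewett) is a locally compact Hausdorff space $H$ with a bilinear, associative convolution $*$ on $M(H)$ such that:
\begin{enumerate}
\item[(H1)] $(M(H),*)$ is a Banach algebra, and $*$ maps $M^+(H)\times M^+(H)$ into $M^+(H)$, continuously for the cone topology.
\item[(H2)] For $x,y\in H$, $\delta_x*\delta_y$ is a probability measure with compact support.
\item[(H3)] The map $(x,y)\mapsto\operatorname{supp}(\delta_x*\delta_y)$ is continuous for the Michael topology.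
\item[(H4)] There is a (unique) $e\in H$ with $\delta_e*\delta_x=\delta_x*\delta_e=\delta_x$ for all $x$.
\item[(H5)] There is a homeomorphic involution $x\mapsto x^-$ of $H$ with $(\delta_x*\delta_y)^-=\delta_{y^-}*\delta_{x^-}$, where $\mu^-(E)=\mu(E^-)$.
\item[(H6)] $e\in\operatorname{supp}(\delta_x*\delta_y)$ if and only if $x=y^-$.
\end{enumerate}
\end{definition}

As a set, $x*y$ means $\operatorname{supp}(\delta_x*\delta_y)$, and $A*B=\bigcup_{a\in A,\,b\in B}a*b$. Since $e*e=\{e\}$, (H6) gives $e^-=e$. For a continuous function $f$ on $H$ put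
\[
f(x*y)=\int f\,d(\delta_x*\delta_y),\qquad (L_xf)(y)=f(x*y).
\]
If $f\in C_c$, then $L_xf\in C_c$ (Corollary~\ref{cor:supports}). For a positive Radon measure $m$, the translate $\delta_x*m$ is the positive Radon measure with $(\delta_x*m)(f)=m(L_xf)$ for $f\in C_c$. A \emph{left Haar measure} is a nonzero positive Radon measure $m$ with $\delta_x*m=m$ for all $x\in H$; a \emph{right Haar measure} is one with $\int f(y*x)\,dm(y)=m(f)$ for all $f\in C_c$ and $x\in H$.

A locally compact group, with $\delta_x*\delta_y=\delta_{xy}$ and $x^-=x^{-1}$, is a hypergroup, and the definition gives the usual Haar measure. The smallest example that is not a group already shows a new feature.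

\begin{example}\label{ex:two}
Let $0<\theta<1$, $H=\{e,a\}$, $a^-=a$, and $\delta_a*\delta_a=\theta\delta_e+(1-\theta)\delta_a$. The only instance of associativity that does not involve $\delta_e$ is $(\delta_a*\delta_a)*\delta_a=\delta_a*(\delta_a*\delta_a)$, which holds by commutativity, and (H6) holds because $\theta>0$. The measure $m=\delta_e+\theta^{-1}\delta_a$ is invariant:
$\delta_a*m=\delta_a+\theta^{-1}\bigl(\theta\delta_e+(1-\theta)\delta_a\bigr)=m$.
So Haar measure is not counting measure. The point $a$ has weight $1/\theta$, where $\theta$ is the probability that the step $a^-$ undoes the step $a$.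
\end{example}

It is known that every commutative, every compact and every discrete hypergroup has a Haar measure, and that a Haar measure, if it exists, is unique up to a scalar multiple. These cases and the case of groups suggest a positive answer to the following question, which is recorded as open in \cite{ultra}: \emph{does every locally compact hypergroup admit a left Haar measure?}

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $H$ be a locally compact hypergroup. There is a nonzero positive Radon measure $m$ on $H$ such that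
\begin{equation}\label{eq:adj}
\int f(x*y)\,g(y)\,dm(y)=\int f(z)\,g(x^-*z)\,dm(z)\qquad(f,g\in C_c,\ x\in H).
\end{equation}
Consequently $\delta_x*m=m$ for all $x\in H$, so $m$ is a left Haar measure.
\end{theorem}

In a group, \eqref{eq:adj} is the substitution $z=xy$. In general it says that $L_{x^-}$ is the adjoint of $L_x$ with respect to $m$.

The measure is built from covering numbers. Call $\varphi\in C_c^+$ a \emph{bump} if $\varphi(e)>0$. For $k\in C_c$ and $\mu\in M_c^+$ let
\[
(\mu*k)(w)=\int k(z^-*w)\,d\mu(z).
\]
Thus $\delta_z*k=L_{z^-}k$, which in a group is the translate $w\mapsto k(z^{-1}w)$ of $k$ to the point $z$, and $\mu*k$ is a superposition of translates with total weight $\mu(H)$. For a bump $\varphi$ and $f\in C_c$, the \emph{covering number}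
\[
p_\varphi(f)=\inf\{\mu(H):\ \mu\in M_c^+,\ f\le\mu*\varphi\}
\]
measures how many translates of $\varphi$ are needed to dominate $f$.

\begin{theorem}\label{thm:supp}
Let $H$ and $m$ be as in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(1)] $\operatorname{supp}m=H$. A nonzero positive Radon measure is a left Haar measure if and only if it satisfies \eqref{eq:adj}. The identity \eqref{eq:adj} holds for $f\in C_c$ and every continuous $g$. The image $m^-$ is a right Haar measure.
\item[(2)] For $f,f_1\in C_c^+$ with $f_1\ne0$, $p_\varphi(f)/p_\varphi(f_1)\to m(f)/m(f_1)$ as $\operatorname{supp}\varphi\to\{e\}$; that is, for every $\kappa>0$ there is a neighborhood $U$ of $e$ such that the two ratios differ by less than $\kappa$ for every bump $\varphi$ with $\operatorname{supp}\varphi\subset U$.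
\item[(3)] $M(H)$, with the involution $\tilde\mu(E)=\overline{\mu(E^-)}$, has a faithful $*$-representation on $L^2(H,m)$ extending $\delta_x\mapsto L_{x^-}$.
\item[(4)] Subinvariance does not imply invariance: there are a hypergroup and a nonzero positive Radon measure $m'$ on it with $\delta_x*m'\le m'$ for all $x$ that is not a left Haar measure.
\end{enumerate}
\end{theorem}

\subsection*{Why covering numbers alone do not suffice}

A translate of a covering is a covering, so covering numbers produce measures with $\delta_x*m'\le m'$ (Remark~\ref{rem:sub}). In a group this is enough: applying $\delta_{x^{-1}}$ gives $m'\le\delta_{x^{-1}}*m'\le m'$. On a compact hypergroup it is also enough: apply $m'(L_xf)\le m'(f)$ to $f$ and to $1-f$, and use $L_x1=1$. In general $\delta_{x^-}*\delta_x$ is only a probability measure whose support contains $e$, and part (4) of Theorem~\ref{thm:supp} shows that the inequality can be strict. The identity \eqref{eq:adj} is a better target. The substitution $(f,g,x)\mapsto(g,f,x^-)$ exchanges its two sides, so the inequality ``$\le$'' for all $f,g\ge0$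 and all $x$ already gives equality.

Section~\ref{sec:discrete} proves Theorem~\ref{thm:main} by hand for discrete $H$. Sections~\ref{sec:calc}--\ref{sec:proof} carry the same computation over to the general case, using only the axioms, and Sections~\ref{sec:unique}--\ref{sec:cosh} prove Theorem~\ref{thm:supp}.

\section{The discrete case as a model}\label{sec:discrete}

Let $H$ be discrete. Compact sets are finite, so $\delta_x*\delta_y=\sum_zP_x(y,z)\,\delta_z$ is a finite convex combination of point masses, with $P_x(y,z)=(\delta_x*\delta_y)(\{z\})$. By (H6), $(\delta_{z^-}*\delta_w)(\{e\})$ vanishes for $w\ne z$, while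
\[
\gamma(z)=(\delta_{z^-}*\delta_z)(\{e\})>0 .
\]
Compute the mass of $\delta_{z^-}*\delta_x*\delta_y$ at $e$ in two ways. The first bracketing gives
\[
\delta_{z^-}*(\delta_x*\delta_y)=\sum_wP_x(y,w)\,\delta_{z^-}*\delta_w ,
\]
with mass $P_x(y,z)\gamma(z)$ at $e$. For the second, (H5) gives $\delta_{z^-}*\delta_x=(\delta_{x^-}*\delta_z)^-=\sum_vP_{x^-}(z,v)\,\delta_{v^-}$, so
\[
(\delta_{z^-}*\delta_x)*\delta_y=\sum_vP_{x^-}(z,v)\,\delta_{v^-}*\delta_y ,
\]
with mass $P_{x^-}(z,y)\gamma(y)$ at $e$. Put $m(\{z\})=1/\gamma(z)$, as in Example~\ref{ex:two}, and divide by $\gamma(y)\gamma(z)$: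
\begin{equation}\label{eq:balance}
m(\{y\})\,P_x(y,z)=m(\{z\})\,P_{x^-}(z,y).
\end{equation}
Multiplying by $f(z)g(y)$ and summing gives \eqref{eq:adj}. Summing over $y$ alone gives $(\delta_x*m)(\{z\})=m(\{z\})\sum_yP_{x^-}(z,y)=m(\{z\})$.

To see what generalizes, let $\varphi$ be the indicator function of $\{e\}$. The kernel $\varphi(z^-*w)$ lives on the diagonal, where it equals $\gamma$, and $m$ solves two equations:
\begin{equation}\label{eq:two}
\int\varphi(z^-*w)\,dm(z)=1\quad\text{for all }w,\qquad\int\varphi(v^-*y)\,dm(y)=1\quad\text{for all }v.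
\end{equation}
The computation above evaluates $J=\iint f(z)\,\varphi(z^-*x*y)\,g(y)\,dm(z)\,dm(y)$ twice: the first bracketing and the first equation give the left side of \eqref{eq:adj}, the second bracketing and the second equation give the right side. Moreover $(\mu*\varphi)(w)=\gamma(w)\mu(\{w\})$, so $p_\varphi(f)=m(f)$ for $f\in C_c^+$: here the covering number is the Haar integral.

In general we replace the indicator of $\{e\}$ by a bump $\varphi$ with small support, so that the kernel lives near the diagonal. We do not know a measure solving \eqref{eq:two}, but each equation can be relaxed to an inequality and solved by its own measure: a \emph{covering} $\mu$ with $\int\varphi(z^-*w)\,d\mu(z)\ge1$, and a \emph{packing} $n$ with $\int\varphi(v^-*y)\,dn(y)\le1$. With $d\mu(z)\,dn(y)$ in the definition of $J$, the two evaluations become, up to small errors,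
\[
n(g\,L_xf)\ \le\ J\ \le\ \mu(f\,L_{x^-}g).
\]
This is one inequality in \eqref{eq:adj}, provided that $n$ and $\mu$ are close to each other. Section~\ref{sec:cover} shows that optimal packings and near-optimal coverings are close.

\section{Convolution of points and supports}\label{sec:calc}

From now on $H$ is an arbitrary hypergroup. The axioms concern point masses; this section derives the rules for measures, supports and the kernel $\varphi(z^-*w)$. We use four standard facts.
\begin{enumerate}
\item[(S1)] (Urysohn) If $K\subset V\subset H$ with $K$ compact and $V$ open, there is $F\in C_c(H,[0,1])$ with $F=1$ on $K$ and $\operatorname{supp}F\subset V$.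
\item[(S2)] (Riesz) Positive Radon measures on $H$ are identified with positive linear functionals on $C_c$, and a measure in $M(H)$ that annihilates $C_c$ is zero. If $\nu$ is a positive Radon measure and $k\in C_c^+$, then $\nu(k)=0$ if and only if $k=0$ on $\operatorname{supp}\nu$.
\item[(S3)] Let $X$ be a topological space, $L$ a compact space, $\Phi$ continuous on $X\times L$, and $\nu$ a finite Radon measure on $L$. Then $x\mapsto\int\Phi(x,y)\,d\nu(y)$ is continuous. If $X$ is compact Hausdorff too, then $\Phi$ is a uniform limit of finite sums of products $k(x)l(y)$ of continuous functions (Stone--Weierstrass), so the two iterated integrals of $\Phi$ against $\nu$ and a finite Radon measure on $X$ agree.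
\item[(S4)] (Hahn--Banach) If $p$ is a subadditive, positively homogeneous real function on a real vector space, every linear functional on a subspace that is dominated by $p$ extends to a linear functional on the whole space that is dominated by $p$.
\end{enumerate}
Every interchange of integrals below is an instance of (S3).

\begin{lemma}\label{lem:cont}
Let $f\in C_c$.
\begin{enumerate}
\item[(a)] The functions $(x,y)\mapsto f(x*y)$ and $(z,x,y)\mapsto f(z^-*x*y):=\int f\,d(\delta_{z^-}*\delta_x*\delta_y)$ are continuous.
\item[(b)] For $\mu,\nu\in M_c^+$, $\ \int f\,d(\mu*\nu)=\iint f(x*y)\,d\mu(x)\,d\nu(y)$.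
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $x\mapsto\delta_x$ is continuous for the cone topology, the involution is continuous, convolution is cone-continuous by (H1), and $f$ is a difference of two functions in $C_c^+$.

(b) For finitely supported measures, including $0$, this is bilinearity. In general let $K=\operatorname{supp}\mu$ and $L=\operatorname{supp}\nu$. Given finitely many functions in $C(K)$ and $\epsilon>0$, cover $K$ by finitely many relatively open sets on each of which these functions oscillate by at most $\epsilon$, and refine the cover to a partition into nonempty Borel sets $K_j$. Pick $x_j\in K_j$ and put $\mu'=\sum_j\mu(K_j)\delta_{x_j}$. Then $\mu'(H)=\mu(H)$, and the integrals of the given functions change by at most $\epsilon\mu(H)$. Do the same for $\nu$. Indexing by the two finite families and $\epsilon$, we obtain nets $\mu_i$, $\nu_i$ of finitely supported positive measures on $K$, $L$, with the masses of $\mu$, $\nu$, such that $\mu_i(k)\to\mu(k)$ for $k\in C(K)$ and $\nu_i(l)\to\nu(l)$ for $l\in C(L)$. They converge in the cone topology,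 so $\int f\,d(\mu_i*\nu_i)\to\int f\,d(\mu*\nu)$ by (H1). On the other side, $\iint\Phi\,d\mu_i\,d\nu_i\to\iint\Phi\,d\mu\,d\nu$ holds for $\Phi(x,y)=k(x)l(y)$, hence for finite sums, hence, since the masses are fixed, for uniform limits on $K\times L$; by (a) and (S3) this includes $\Phi(x,y)=f(x*y)$.
\end{proof}

\begin{lemma}\label{lem:supp}
If $A,B\subset H$ are compact, so is $A*B$. For $\mu,\nu\in M_c^+$,
\[
\operatorname{supp}(\mu*\nu)=\operatorname{supp}\mu*\operatorname{supp}\nu,\qquad(\mu*\nu)(H)=\mu(H)\nu(H);
\]
in particular $\mu*\nu\in M_c^+$.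
\end{lemma}

\begin{proof}
Take a cover of $A*B$ by open sets. Each compact set $a*b$ lies in a finite union $V_{a,b}$ of members of the cover, and by (H3) $a'*b'\subset V_{a,b}$ for $(a',b')$ in a neighborhood of $(a,b)$. Finitely many such neighborhoods cover $A\times B$, and the corresponding $V_{a,b}$ give a finite subcover.

Let $S=\operatorname{supp}\mu*\operatorname{supp}\nu$, a compact set, and $k\in C_c^+$. The function $k(x*y)$ is continuous and nonnegative, so by Lemma~\ref{lem:cont}(b) and (S2), applied to the two integrations in turn, $(\mu*\nu)(k)=0$ if and only if $k(x*y)=0$ for all $x\in\operatorname{supp}\mu$, $y\in\operatorname{supp}\nu$, that is, if and only if $k=0$ on $S$. So the closed sets $S$ and $\operatorname{supp}(\mu*\nu)$ are annihilated by the same $k\in C_c^+$, and they coincide by (S1). For the mass, apply Lemma~\ref{lem:cont}(b) to $F\in C_c(H,[0,1])$ with $F=1$ on $S$; then $F(x*y)=1$ on $\operatorname{supp}\mu\times\operatorname{supp}\nu$ by (H2).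
\end{proof}

In a group, $c=ab$ can be solved for $a$ or for $b$. The next lemma is what remains of this.

\begin{lemma}\label{lem:three}
For $a,b,c\in H$: $\quad c\in a*b\iff b\in a^-*c\iff a\in c*b^-$.
\end{lemma}

\begin{proof}
By associativity and Lemma~\ref{lem:supp},
\[
\operatorname{supp}(\delta_{c^-}*\delta_a*\delta_b)=\bigcup_{t\in a*b}c^-*t=\bigcup_{s\in c^-*a}s*b .
\]
By (H6), $e$ lies in the first union if and only if $c\in a*b$, and in the second if and only if $b^-\in c^-*a$. By (H5), $(c^-*a)^-=a^-*c$, so the last condition says $b\in a^-*c$. This is the first equivalence. By (H5) again, $c\in a*b$ means $c^-\in b^-*a^-$; by the first equivalence this means $a^-\in b*c^-$, that is, $a\in c*b^-$.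
\end{proof}

\begin{corollary}\label{cor:supports}
Let $\varphi\in C_c$ and $S=\operatorname{supp}\varphi$. If $\varphi(z^-*w)\ne0$, there is $u\in S$ with $w\in z*u$ and $z\in w*u^-$. Hence, for compact $K\subset H$, $\varphi(z^-*w)=0$ if $z\in K$ and $w\notin K*S$, and also if $w\in K$ and $z\notin K*S^-$. In particular:
\begin{enumerate}
\item[(a)] $L_x\varphi\in C_c$, with support in $x^-*S$;
\item[(b)] for fixed $w$, the function $z\mapsto\varphi(z^-*w)$ is in $C_c$;
\item[(c)] for $\mu\in M_c^+$, $\mu*\varphi\in C_c$, with support in $\operatorname{supp}\mu*S$.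
\end{enumerate}
\end{corollary}

\begin{proof}
If $\varphi(z^-*w)\ne0$, then $S$ meets $z^-*w$ in some point $u$, and Lemma~\ref{lem:three} turns $u\in z^-*w$ into $w\in z*u$ and then into $z\in w*u^-$. The sets $K*S$ and $K*S^-$ are compact by Lemma~\ref{lem:supp}. Continuity in (a)--(c) comes from Lemma~\ref{lem:cont}(a) and (S3).
\end{proof}

A hypergroup has no translation-invariant uniform structure to start from, so we must say in what sense the kernel of a small bump lives near the diagonal. The right statement is that given test functions barely distinguish $z$ from $w$ when $\varphi(z^-*w)\ne0$.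

\begin{lemma}\label{lem:unif}
Let $\mathcal J\subset C_c$ be finite and $\eta>0$. There is a neighborhood $U$ of $e$ such that $|h(z)-h(w)|\le\eta$ whenever $h\in\mathcal J$, $\varphi\in C_c$, $\operatorname{supp}\varphi\subset U$ and $\varphi(z^-*w)\ne0$.
\end{lemma}

\begin{proof}
By intersecting neighborhoods we may take $\mathcal J=\{h\}$, and by Corollary~\ref{cor:supports} it suffices to find $U$ with $|h(z)-h(w)|\le\eta$ whenever $w\in z*u$, $u\in U$. Let $U_0=U_0^-$ be a compact neighborhood of $e$ (intersect a compact neighborhood with its image under the involution), let $C=\operatorname{supp}h$, and let $D=C\cup(C*U_0)$, which is compact. For $z_0\in D$ let $V\ni z_0$ be open with $|h-h(z_0)|<\eta/2$ on $V$. Since $z_0*e=\{z_0\}\subset V$, (H3) gives an open neighborhood $N\subset V$ of $z_0$ and a neighborhood $U_{z_0}$ of $e$ with $z*u\subset V$ for $z\in N$, $u\in U_{z_0}$. Cover $D$ by finitely many such $N$, and let $U$ be the intersection of $U_0$ with the corresponding $U_{z_0}$.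

Let $w\in z*u$ with $u\in U$. If $h(z)=h(w)=0$ there is nothing to prove. If $h(z)\ne0$, then $z\in C\subset D$. If $h(w)\ne0$, then $z\in w*u^-\subset C*U_0\subset D$ by Lemma~\ref{lem:three}. So $z$ lies in one of the sets $N$, both $z$ and $w$ lie in the corresponding $V$, and $|h(z)-h(w)|<\eta$.
\end{proof}

Finally, the two bracketings of Section~\ref{sec:discrete}.

\begin{lemma}\label{lem:assoc}
For $\varphi\in C_c$ and $x,y,z\in H$,
\begin{equation}\label{eq:assoc}
\int\varphi(z^-*w)\,d(\delta_x*\delta_y)(w)=\varphi(z^-*x*y)=\int\varphi(v^-*y)\,d(\delta_{x^-}*\delta_z)(v).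
\end{equation}
For $\mu,\nu\in M_c^+$ we have $\mu*(\nu*\varphi)=(\mu*\nu)*\varphi$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:cont}(b) applied to $\delta_{z^-}*(\delta_x*\delta_y)$ gives the first equality. Applied to $(\delta_{z^-}*\delta_x)*\delta_y$ it gives $\varphi(z^-*x*y)=\int\varphi(s*y)\,d(\delta_{z^-}*\delta_x)(s)$, and $\delta_{z^-}*\delta_x=(\delta_{x^-}*\delta_z)^-$ by (H5); substitute $s=v^-$.

For the second claim, use the first and then the second equality in \eqref{eq:assoc}, with $(u,z^-,y)$ in place of $(z,x,y)$:
\begin{align*}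
(\mu*(\nu*\varphi))(y)&=\iiint\varphi(u^-*w)\,d\nu(u)\,d(\delta_{z^-}*\delta_y)(w)\,d\mu(z)\\
&=\iint\varphi(u^-*z^-*y)\,d\nu(u)\,d\mu(z)\\
&=\iint\Bigl[\int\varphi(v^-*y)\,d(\delta_z*\delta_u)(v)\Bigr]d\nu(u)\,d\mu(z).
\end{align*}
The function $v\mapsto\varphi(v^-*y)$ is in $C_c$ by Corollary~\ref{cor:supports}(b), so by Lemma~\ref{lem:cont}(b) the last expression is $\int\varphi(v^-*y)\,d(\mu*\nu)(v)$.
\end{proof}

\section{Coverings and packings}\label{sec:cover}

Let $\varphi$ be a bump. A \emph{$\varphi$-covering} of $f\in C_c$ is a measure $\mu\in M_c^+$ with $f\le\mu*\varphi$; so $p_\varphi(f)$ is the infimum of the masses of the $\varphi$-coverings of $f$. A \emph{$\varphi$-packing} is a positive Radon measure $n$ with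
\[
n(\delta_v*\varphi)=\int\varphi(v^-*y)\,dn(y)\le1\qquad\text{for all }v\in H .
\]

\begin{lemma}\label{lem:p}
Let $\varphi,\psi$ be bumps and $f\in C_c$.
\begin{enumerate}
\item[(a)] $0\le p_\varphi(f)<\infty$, and $p_\varphi(f)=0$ if $f\le0$.
\item[(b)] $p_\varphi$ is monotone, subadditive and positively homogeneous, and $p_{c\varphi}=c^{-1}p_\varphi$ for $c>0$.
\item[(c)] $p_\varphi(f)\ge\sup f/\|\varphi\|_\infty$; so $p_\varphi(f)>0$ if $f$ takes a positive value.
\item[(d)] $p_\varphi(\delta_v*\varphi)\le1$ for all $v\in H$; in particular $p_\varphi(\varphi)\le1$.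
\item[(e)] $p_\varphi(f)\le p_\psi(f)\,p_\varphi(\psi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $x\in H$ we have $e\in x^-*x$ by (H6), so $(\delta_x*\varphi)(x)=\int\varphi\,d(\delta_{x^-}*\delta_x)>0$ by (S2). Hence $\delta_x*\varphi\ge c_x>0$ on a neighborhood of $x$. Cover $\operatorname{supp}f$ by finitely many such neighborhoods; then $\mu=\|f\|_\infty\sum_jc_{x_j}^{-1}\delta_{x_j}$ covers $f$. If $f\le0$, take $\mu=0$.

(b) If $\mu_1,\mu_2$ cover $f_1,f_2$, then $\mu_1+\mu_2$ covers $f_1+f_2$, $t\mu_1$ covers $tf_1$ for $t>0$, and $\mu_1$ covers every function below $f_1$. Also $\mu*(c\varphi)=(c\mu)*\varphi$.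

(c) $\mu*\varphi\le\mu(H)\|\varphi\|_\infty$ by (H2).

(d) $\delta_v$ covers $\delta_v*\varphi$, and $\delta_e*\varphi=\varphi$.

(e) If $f\le\mu*\psi$ and $\psi\le\nu*\varphi$, then $f\le\mu*(\nu*\varphi)=(\mu*\nu)*\varphi$ by positivity and Lemma~\ref{lem:assoc}, and $\mu*\nu\in M_c^+$ has mass $\mu(H)\nu(H)$ by Lemma~\ref{lem:supp}.
\end{proof}

\begin{remark}\label{rem:sub}
The argument for (e) also gives $p_\varphi(L_xf)\le p_\varphi(f)$: if $f\le\mu*\varphi$, then $L_xf=\delta_{x^-}*f\le(\delta_{x^-}*\mu)*\varphi$, and $\delta_{x^-}*\mu$ has the mass of $\mu$. So any measure obtained as a limit of ratios of covering numbers is subinvariant. The reverse inequality would need $L_{x^-}L_xf=f$, which fails in Example~\ref{ex:two}: for $f$ the indicator of $\{e\}$, $(L_aL_af)(e)=\theta$.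
\end{remark}

Packings are the dual objects: they are the linear functionals below the sublinear functional $p_\varphi$, and there is no duality gap.

\begin{lemma}\label{lem:dual}
Let $\varphi$ be a bump.
\begin{enumerate}
\item[(a)] A linear functional $n$ on $C_c$ satisfies $n\le p_\varphi$ if and only if it is a $\varphi$-packing.
\item[(b)] For every $F\in C_c$ there is a $\varphi$-packing $n$ with $n(F)=p_\varphi(F)$, provided $F\neq0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $n\le p_\varphi$. For $f\ge0$, $-n(f)=n(-f)\le p_\varphi(-f)=0$, so $n$ is a positive Radon measure, and $n(\delta_v*\varphi)\le1$ by Lemma~\ref{lem:p}(d). Conversely, let $n$ be a packing and $\mu$ a covering of $f$. By Corollary~\ref{cor:supports}, for $z\in\operatorname{supp}\mu$ the kernel $\varphi(z^-*w)$ vanishes unless $w$ lies in a fixed compact set, so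
$n(f)\le n(\mu*\varphi)=\int n(\delta_z*\varphi)\,d\mu(z)\le\mu(H)$.

(b) The functional $tF\mapsto tp_\varphi(F)$ on $\mathbb RF$ is dominated by $p_\varphi$: for $t\ge0$ there is equality, and for $t<0$ we have $tp_\varphi(F)\le0\le p_\varphi(tF)$. Extend it by (S4) and apply (a).
\end{proof}

So an optimal packing $n$ and a near-optimal covering $\mu$ of $F$ satisfy $n(F)\approx\mu(H)$. This compares total sizes only, while we need $n(h)\approx\mu(h)$ for test functions $h$. The link is that a covering can be cut into pieces: since the kernel lives near the diagonal, the part $k\mu$ of $\mu$ almost covers the part $kF$ of $F$.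

\begin{lemma}\label{lem:local}
Let $\varphi$ be a bump, $F\in C_c^+$, $\mu$ a $\varphi$-covering of $F$, and $\eta>0$. Let $k\ge0$ be a continuous function on $H$ with $|k(z)-k(w)|\le\eta$ whenever $\varphi(z^-*w)\ne0$. Then
\[
p_\varphi(kF)\le\mu(k)+\eta\,p_\varphi(F).
\]
\end{lemma}

\begin{proof}
If $k(w)\ge\eta$, then
\[
\int k(z)\varphi(z^-*w)\,d\mu(z)\ge(k(w)-\eta)\,(\mu*\varphi)(w)\ge(k(w)-\eta)F(w).
\]
If $k(w)<\eta$, the left side is $\ge0$ and the right side is $\le0$. So $k\mu\in M_c^+$ covers $(k-\eta)F$, and subadditivity gives $p_\varphi(kF)\le p_\varphi((k-\eta)F)+p_\varphi(\eta F)\le\mu(k)+\eta p_\varphi(F)$.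
\end{proof}

Apply this to $k=h$ and to $k=1-h$. We get $n(hF)\le\mu(h)$ and $n((1-h)F)\le\mu(1-h)$ up to errors, and the sum of these two inequalities is $n(F)\le\mu(H)$, which is nearly an equality. Hence each of them is nearly an equality. One difficulty remains. The error is $\eta\,p_\varphi(F)$, and $\eta$ has to be chosen before $\varphi$, because it determines how small $\operatorname{supp}\varphi$ must be. We therefore need a bound on $p_\varphi(F)$ that does not depend on $\varphi$, and this forces a normalization.

Fix once and for all a bump $f_0\in C_c(H,[0,1])$. A bump $\varphi$ is \emph{normalized} if $p_\varphi(f_0)=1$. Every bump $\psi$ has the normalized multiple $p_\psi(f_0)\psi$, by Lemma~\ref{lem:p}(b),(c), and for normalized $\varphi$ Lemma~\ref{lem:p}(e) gives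
\begin{equation}\label{eq:norm}
p_\varphi(f)\le p_{f_0}(f)\qquad(f\in C_c).
\end{equation}

\begin{proposition}\label{prop:key}
Let $\mathcal J\subset C_c(H,[0,1])$ be finite with $f_0\in\mathcal J$, let $C\subset H$ be compact with $\operatorname{supp}f_0\subset C$, and let $0<\varepsilon<1$. There is a neighborhood $U$ of $e$ such that for every normalized bump $\varphi$ with $\operatorname{supp}\varphi\subset U$ there are a positive Radon measure $n$ and a measure $\mu\in M_c^+$ with
\begin{enumerate}
\item[(i)] $\int\varphi(v^-*y)\,dn(y)\le1$ for all $v\in H$;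
\item[(ii)] $\int\varphi(z^-*w)\,d\mu(z)\ge1$ for all $w\in C$;
\item[(iii)] $|h(z)-h(w)|\le\varepsilon$ if $h\in\mathcal J$ and $\varphi(z^-*w)\ne0$;
\item[(iv)] $|n(h)-\mu(h)|\le\varepsilon$ and $|n(h)-p_\varphi(h)|\le\varepsilon$ if $h\in\mathcal J$ and $\operatorname{supp}h\subset C$;
\item[(v)] $n(f)\le p_{f_0}(f)$ for all $f\in C_c$.
\end{enumerate}
\end{proposition}

\begin{proof}
Choose $F\in C_c(H,[0,1])$ with $F=1$ on $C$, put $\eta=\varepsilon/\bigl(3(1+p_{f_0}(F))\bigr)\le\varepsilon$, and let $U$ be given by Lemma~\ref{lem:unif} for $\mathcal J$ and $\eta$. Let $\varphi$ be a normalized bump supported in $U$, and write $p=p_\varphi$ and $\rho=\eta\,p(F)$. Then (iii) holds with $\eta$ in place of $\varepsilon$. By \eqref{eq:norm}, $3\rho\le\varepsilon$, and $p(F)>0$ by Lemma~\ref{lem:p}(c), since $C\ne\emptyset$.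

As $p(F)>0$, there is a covering $\mu$ of $F$ with $\mu(H)\le(1+\eta)p(F)=p(F)+\rho$; it satisfies (ii). Let $n$ be a packing with $n(F)=p(F)$, from Lemma~\ref{lem:dual}(b). It satisfies (i), and (v) follows from $n\le p$ and \eqref{eq:norm}.

Let $h\in\mathcal J$. Lemma~\ref{lem:local} applies to $k=h$ and to $k=1-h$, and gives
\[
n(hF)\le p(hF)\le\mu(h)+\rho,\qquad n((1-h)F)\le p((1-h)F)\le\mu(1-h)+\rho .
\]
Since $n(F)=p(F)\ge\mu(H)-\rho$,
\[
n(hF)=n(F)-n((1-h)F)\ge[\mu(H)-\rho]-[\mu(1-h)+\rho]=\mu(h)-2\rho .
\]
Thus $|n(hF)-\mu(h)|\le2\rho\le\varepsilon$, and $n(hF)\le p(hF)\le\mu(h)+\rho\le n(hF)+3\rho\le n(hF)+\varepsilon$. If $\operatorname{supp}h\subset C$, then $hF=h$, which gives (iv).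
\end{proof}

\section{Double counting and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $A$ be the set of triples $\alpha=(\mathcal J_\alpha,C_\alpha,\varepsilon_\alpha)$ as in Proposition~\ref{prop:key}, ordered by increasing $\mathcal J$, increasing $C$ and decreasing $\varepsilon$. It is directed, since $(\mathcal J\cup\mathcal J',C\cup C',\min(\varepsilon,\varepsilon'))$ dominates two given triples, and $\varepsilon_\alpha\to0$. Let $U_\alpha$ be the neighborhood of $e$ given by the proposition. By (S1) there are normalized bumps supported in $U_\alpha$. We allow an arbitrary choice of them, because this freedom will prove Theorem~\ref{thm:supp}(2).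

\begin{proposition}\label{prop:limit}
For each $\alpha\in A$ let $\varphi_\alpha$ be a normalized bump with $\operatorname{supp}\varphi_\alpha\subset U_\alpha$. There is a positive Radon measure $m$ with $m(f_0)=1$ that satisfies \eqref{eq:adj}, and there is a subnet along which $p_{\varphi_\alpha}(h)\to m(h)$ for every $h\in C_c(H,[0,1])$.
\end{proposition}

\begin{proof}
Let $n_\alpha,\mu_\alpha$ be the measures of Proposition~\ref{prop:key}; (i)--(v) refer to that proposition.

\emph{The limit.} By (v), applied to $f$ and $-f$, the functional $n_\alpha$ is a point of the product $\prod_{f\in C_c}[-p_{f_0}(-f),p_{f_0}(f)]$, which is compact by Tychonoff's theorem. So along a subnet $n_\alpha(f)\to m(f)$ for every $f\in C_c$, and $m$ is linear and positive, hence a positive Radon measure. For $h\in C_c(H,[0,1])$ we have $h\in\mathcal J_\alpha$ and $\operatorname{supp}h\subset C_\alpha$ for all large $\alpha$, so (iv) gives, along the subnet,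
\begin{equation}\label{eq:lim}
n_\alpha(h)\to m(h),\qquad\mu_\alpha(h)\to m(h),\qquad p_{\varphi_\alpha}(h)\to m(h).
\end{equation}
Since $p_{\varphi_\alpha}(f_0)=1$, we get $m(f_0)=1$.

\emph{The double integral.} Let $f,g\in C_c(H,[0,1])$ and $x\in H$, and let $\alpha$ be so large that $f,g\in\mathcal J_\alpha$ and $\operatorname{supp}f\subset C_\alpha$. Drop the index $\alpha$ and put
\[
J=\iint f(z)\,\varphi(z^-*x*y)\,g(y)\,d\mu(z)\,dn(y).
\]
The integrand is continuous by Lemma~\ref{lem:cont}(a) and vanishes off $\operatorname{supp}f\times\operatorname{supp}g$, so the order of integration does not matter.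

\emph{Lower bound from the covering.} Let $a(w)=\int f(z)\varphi(z^-*w)\,d\mu(z)$. We claim that $a\ge f-\varepsilon$ on $H$. If $f(w)<\varepsilon$, this holds because $a\ge0$. If $f(w)\ge\varepsilon$, then $w\in C$, and (iii) and (ii) give $a(w)\ge(f(w)-\varepsilon)\int\varphi(z^-*w)\,d\mu(z)\ge f(w)-\varepsilon$. For fixed $y$, the first equality in \eqref{eq:assoc} and an interchange of $\mu$ with $\delta_x*\delta_y$ give
\[
\int f(z)\varphi(z^-*x*y)\,d\mu(z)=\int a\,d(\delta_x*\delta_y)\ge f(x*y)-\varepsilon,
\]
because $\delta_x*\delta_y$ is a probability measure. Integrating against $g\,dn$,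
\[
J\ge n(g\,L_xf)-\varepsilon\,n(g).
\]

\emph{Upper bound from the packing.} Let $b(v)=\int\varphi(v^-*y)g(y)\,dn(y)$. By (iii) and (i), $b(v)\le(g(v)+\varepsilon)\int\varphi(v^-*y)\,dn(y)\le g(v)+\varepsilon$ for every $v\in H$. For fixed $z$, the second equality in \eqref{eq:assoc} and an interchange of $\delta_{x^-}*\delta_z$ with the restriction of $n$ to $\operatorname{supp}g$ give
\[
\int\varphi(z^-*x*y)g(y)\,dn(y)=\int b\,d(\delta_{x^-}*\delta_z)\le g(x^-*z)+\varepsilon .
\]
Integrating against $f\,d\mu$,
\[
J\le\mu(f\,L_{x^-}g)+\varepsilon\,\mu(f).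
\]

\emph{Conclusion.} For all large $\alpha$,
\[
n_\alpha(g\,L_xf)-\varepsilon_\alpha n_\alpha(g)\le\mu_\alpha(f\,L_{x^-}g)+\varepsilon_\alpha\mu_\alpha(f).
\]
The functions $f$, $g$, $g\,L_xf$ and $f\,L_{x^-}g$ are fixed elements of $C_c(H,[0,1])$, so \eqref{eq:lim} gives $m(g\,L_xf)\le m(f\,L_{x^-}g)$ for all $f,g\in C_c(H,[0,1])$ and $x\in H$. Replacing $(f,g,x)$ by $(g,f,x^-)$ gives the reverse inequality. Both sides of \eqref{eq:adj} are bilinear in $(f,g)$, and every function in $C_c$ is a linear combination of two functions in $C_c(H,[0,1])$, namely its scaled positive and negative parts. So \eqref{eq:adj} holds for all $f,g\in C_c$.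
\end{proof}

Invariance is the case $g=1$ of \eqref{eq:adj}. The constant $1$ need not lie in $C_c$, but both sides see $g$ only on a compact set.

\begin{lemma}\label{lem:cutoff}
Let $m$ be a positive Radon measure satisfying \eqref{eq:adj}. Then \eqref{eq:adj} holds for $f\in C_c$ and every continuous $g$, and $\delta_x*m=m$ for all $x\in H$.
\end{lemma}

\begin{proof}
Fix $f\in C_c$ and $x\in H$. The set $K=x^-*\operatorname{supp}f$ is compact; choose $F\in C_c(H,[0,1])$ with $F=1$ on $K$. Let $g$ be continuous. Since $\operatorname{supp}L_xf\subset K$ by Corollary~\ref{cor:supports}(a), we have $g\,L_xf=gF\,L_xf$. For $z\in\operatorname{supp}f$ the measure $\delta_{x^-}*\delta_z$ is supported in $K$, so $f(z)\,g(x^-*z)=f(z)\,(gF)(x^-*z)$ for all $z\in H$. Hence \eqref{eq:adj} for $g$ is \eqref{eq:adj} for $gF\in C_c$. For $g=1$ we have $g(x^-*z)=1$ by (H2), and \eqref{eq:adj} reads $m(L_xf)=m(f)$.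
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The measure $m$ of Proposition~\ref{prop:limit} is nonzero because $m(f_0)=1$, it satisfies \eqref{eq:adj}, and it is left invariant by Lemma~\ref{lem:cutoff}.
\end{proof}

\begin{remark}[Where the axioms enter]\label{rem:axioms}
Continuity in (H1) gives Lemma~\ref{lem:cont}, and associativity with (H5) gives \eqref{eq:assoc}. Total mass one in (H2) makes masses multiply, keeps the errors in the double counting at $\varepsilon$, and turns \eqref{eq:adj} into invariance. Of (H3) only the openness of $\{(x,y):x*y\subset V\}$ for open $V$ is used, in Lemmas~\ref{lem:supp} and~\ref{lem:unif}. Both directions of (H6) are used in Lemma~\ref{lem:three}, which places the kernel near the diagonal, and $e\in x^-*x$ makes covering numbers finite. The theorem fails without the latter. Take $H=\mathbb N_0=\{0,1,2,\dots\}$ with $\delta_k*\delta_l=\delta_{k+l}$ and the identity as involution. Axioms (H1)--(H5) hold (for the continuity in (H1) see Section~\ref{sec:cosh}), but $0\notin k*k$ for $k\ge1$. The equation $\delta_1*m=m$ says $m(\{0\})=0$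 and $m(\{k+1\})=m(\{k\})$, so $m=0$.
\end{remark}

\section{Support, uniqueness and covering ratios}\label{sec:unique}

From now on $m$ is the measure of Theorem~\ref{thm:main}. For a function $g$ put $\check g(t)=g(t^-)$. By (H5),
\begin{equation}\label{eq:check}
g(x^-*y)=\check g(y^-*x).
\end{equation}

\begin{lemma}\label{lem:full}
$\operatorname{supp}m=H$. Consequently, a continuous complex function $k$ on $H$ with $\int kg\,dm=0$ for all $g\in C_c$ vanishes identically.
\end{lemma}

\begin{proof}
If $t\notin\operatorname{supp}m$, (S1) and (S2) give $f\in C_c^+$ with $f(t)>0$ and $m(f)=0$. Then $\psi=L_tf$ is a bump, since $\psi(e)=f(t)$, and by invariance $m(\delta_v*\psi)=m(L_{v^-}\psi)=m(\psi)=m(f)=0$ for all $v$. So $cm$ is a $\psi$-packing for every $c>0$, and Lemma~\ref{lem:dual}(a) gives $c\,m(g)\le p_\psi(g)<\infty$ for $g\in C_c^+$. Letting $c\to\infty$ we get $m=0$, a contradiction. For the second claim, treat the real and imaginary parts of $k$ separately. If $k$ is real, take $g=kF$ with $F\in C_c^+$: then $m(k^2F)=0$, so $k^2F=0$ on $H$ by (S2), and $F$ is arbitrary.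
\end{proof}

Uniqueness of Haar measure is a known fact. Once \eqref{eq:adj} is available it has a short proof, which we include so that Theorem~\ref{thm:supp} rests on the axioms alone.

\begin{lemma}\label{lem:unique}
Every left Haar measure $m'$ on $H$ is a positive multiple of $m$.
\end{lemma}

\begin{proof}
For $f\in C_c$ let $D_f(t)=\int f(y*t)\,dm'(y)$. When $t$ ranges over a compact set, the integrand vanishes unless $y$ lies in a fixed compact set (Corollary~\ref{cor:supports} with $z=y^-$), so $D_f$ is well defined and continuous by (S3), and $D_f(e)=m'(f)$. Let $g\in C_c$. By invariance of $m'$, an interchange of integrals, \eqref{eq:check}, the identity \eqref{eq:adj} for $m$ with $(f,\check g,y)$, and a second interchange,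
\begin{align*}
m(f)\,m'(g)&=\int f(x)\int g(x^-*y)\,dm'(y)\,dm(x)=\iint f(x)\,\check g(y^-*x)\,dm(x)\,dm'(y)\\
&=\iint f(y*t)\,\check g(t)\,dm(t)\,dm'(y)=\int D_f\,\check g\,dm .
\end{align*}
Both interchanged integrands are continuous and vanish off a product of compact sets, by Corollary~\ref{cor:supports}. Choose $f_1\in C_c^+$ with $m(f_1)=1$. The formula for $f$ and for $f_1$ shows that $k=D_f-m(f)D_{f_1}$ satisfies $\int k\check g\,dm=0$ for all $g\in C_c$. So $k=0$ by Lemma~\ref{lem:full}, and $k(e)=0$ says $m'(f)=m'(f_1)\,m(f)$. The constant $m'(f_1)$ is positive because $m'\ne0$.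
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(1)]
The support is given by Lemma~\ref{lem:full}, and the extension to continuous $g$ by Lemma~\ref{lem:cutoff}. By the same lemma, a nonzero measure satisfying \eqref{eq:adj} is a left Haar measure; conversely, a left Haar measure is a multiple of $m$ and so satisfies \eqref{eq:adj}. Finally, \eqref{eq:check} applied to $\check f$ gives $f(y^-*x)=\check f(x^-*y)$, so
\[
\int f(y*x)\,dm^-(y)=\int f(y^-*x)\,dm(y)=m(L_{x^-}\check f)=m(\check f)=m^-(f).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(2)]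
First let $f_1=f_0$, and note that $m(f_0)>0$ by Lemma~\ref{lem:full}. By homogeneity we may take $f\in C_c(H,[0,1])$. Suppose the claim fails. Then there is $\kappa>0$ such that every neighborhood of $e$, in particular every $U_\alpha$, contains the support of a bump $\varphi_\alpha$ with $|p_{\varphi_\alpha}(f)/p_{\varphi_\alpha}(f_0)-m(f)/m(f_0)|\ge\kappa$. Rescaling $\varphi_\alpha$ does not change the ratio, so we may assume that $\varphi_\alpha$ is normalized, and then $|p_{\varphi_\alpha}(f)-m(f)/m(f_0)|\ge\kappa$ for all $\alpha$. Proposition~\ref{prop:limit} and Lemma~\ref{lem:cutoff} give a left Haar measure $m'$ with $m'(f_0)=1$ and $p_{\varphi_\alpha}(f)\to m'(f)$ along a subnet. By Lemma~\ref{lem:unique}, $m'=m/m(f_0)$, a contradiction. For general $f_1\in C_c^+$, $f_1\ne0$, divide $p_\varphi(f)/p_\varphi(f_0)$ by $p_\varphi(f_1)/p_\varphi(f_0)$; the latter tends to $m(f_1)/m(f_0)$, which is positive by Lemma~\ref{lem:full}.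
\end{proof}

\section{The representation of the measure algebra}\label{sec:rep}

We prove Theorem~\ref{thm:supp}(3). Let $\mathcal D$ be the space of complex continuous functions of compact support; it is dense in $L^2(m)$, and \eqref{eq:adj}, \eqref{eq:assoc}, Lemma~\ref{lem:cont} and Corollary~\ref{cor:supports} extend to it by linearity.

\emph{The operators $L_x$.} For $f\in\mathcal D$, the Cauchy--Schwarz inequality for the probability measure $\delta_x*\delta_y$ gives $|L_xf|^2\le L_x(|f|^2)$, so $\|L_xf\|_2\le\|f\|_2$ by invariance. Thus $L_x$ extends to a contraction of $L^2(m)$, and \eqref{eq:adj} applied to $f$ and $\bar g$ says $L_x^*=L_{x^-}$. For $f,g\in L^2(m)$ put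
\[
\Phi_{f,g}(x)=\langle L_{x^-}f,g\rangle,\qquad|\Phi_{f,g}(x)|\le\|f\|_2\|g\|_2 .
\]
If $f,g\in\mathcal D$, then $\Phi_{f,g}(x)=\int f(x^-*t)\overline{g(t)}\,dm(t)$ is continuous by (S3) and vanishes off $\operatorname{supp}g*(\operatorname{supp}f)^-$ by Corollary~\ref{cor:supports}, so $\Phi_{f,g}\in\mathcal D$. For general $f,g$, the displayed bound shows that $\Phi_{f,g}$ is a uniform limit of such functions, hence bounded and continuous.

\emph{The operators $T_\mu$.} For $\mu\in M(H)$, the sesquilinear form $(f,g)\mapsto\int\Phi_{f,g}\,d\mu$ is bounded by $\|\mu\|\|f\|_2\|g\|_2$, so it equals $\langle T_\mu f,g\rangle$ for an operator with $\|T_\mu\|\le\|\mu\|$. The map $\mu\mapsto T_\mu$ is linear and $T_{\delta_x}=L_{x^-}$. Since $\overline{\Phi_{g,f}(x)}=\langle f,L_{x^-}g\rangle=\langle L_xf,g\rangle=\Phi_{f,g}(x^-)$,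
\[
\langle T_\mu^*f,g\rangle=\overline{\langle T_\mu g,f\rangle}=\int\Phi_{f,g}(x^-)\,d\bar\mu(x)=\int\Phi_{f,g}\,d\tilde\mu ,
\]
that is, $T_\mu^*=T_{\tilde\mu}$.

\emph{Multiplicativity.} Let $f,g\in\mathcal D$. By \eqref{eq:assoc} with $(y,x^-,t)$ in place of $(z,x,y)$,
\[
(L_{x^-}L_{y^-}f)(t)=f(y^-*x^-*t)=\int f(w^-*t)\,d(\delta_x*\delta_y)(w),
\]
and integrating against $\bar g\,dm$ gives $\langle L_{x^-}L_{y^-}f,g\rangle=\Phi_{f,g}(x*y)$. Let $\mu,\nu\in M(H)$ have compact support. Each is a linear combination of four measures in $M_c^+$, so Lemma~\ref{lem:cont}(b) applies, and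
\begin{align*}
\langle T_\mu T_\nu f,g\rangle&=\int\langle T_\nu f,L_xg\rangle\,d\mu(x)=\iint\langle L_{y^-}f,L_xg\rangle\,d\nu(y)\,d\mu(x)\\
&=\iint\Phi_{f,g}(x*y)\,d\nu(y)\,d\mu(x)=\int\Phi_{f,g}\,d(\mu*\nu)=\langle T_{\mu*\nu}f,g\rangle .
\end{align*}
So $T_\mu T_\nu=T_{\mu*\nu}$ by density of $\mathcal D$. Both sides are norm continuous in $(\mu,\nu)$, by (H1) and $\|T_\mu\|\le\|\mu\|$, and compactly supported measures are norm dense in $M(H)$ by inner regularity of $|\mu|$. Hence the identity holds on all of $M(H)$.

\emph{Faithfulness.} Let $T_\mu=0$ and $f\in C_c$, and put $k(t)=\int f(z^-*t)\,d\mu(z)$. For $t$ in a compact set the integrand vanishes unless $z$ lies in a fixed compact set (Corollary~\ref{cor:supports}). So $k$ is continuous, and for $g\in C_c$ we may interchange integrals: $\int kg\,dm=\int\Phi_{f,g}\,d\mu=\langle T_\mu f,g\rangle=0$. By Lemma~\ref{lem:full}, $k=0$, and $k(e)=0$ says $\int\check f\,d\mu=0$. As $f$ runs through $C_c$ so does $\check f$, and $\mu=0$ by (S2).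

Faithfulness also confirms that $\mu\mapsto\tilde\mu$ reverses products: the measures $(\mu*\nu)^{\sim}$ and $\tilde\nu*\tilde\mu$ are both represented by $T_\nu^*T_\mu^*$. This completes the proof of Theorem~\ref{thm:supp}(3).

\section{A subinvariant measure that is not invariant}\label{sec:cosh}

We prove Theorem~\ref{thm:supp}(4). Subinvariant measures arise from multiplicative functions.

\begin{lemma}\label{lem:chi}
Let $\chi:H\to(0,1]$ be continuous, with $\chi(x*y)=\chi(x)\chi(y)$ for all $x,y$ and $\chi\not\equiv1$. Then $\delta_x*(\chi m)=\chi(x^-)\,\chi m$ for all $x$, so $\chi m$ is subinvariant and not invariant.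
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cutoff} with $g=\chi$, for $f\in C_c$,
\[
\int f(x*y)\chi(y)\,dm(y)=\int f(z)\chi(x^-*z)\,dm(z)=\chi(x^-)\int f\chi\,dm .
\]
The measure $\chi m$ is nonzero because $\chi>0$, and $\chi(x^-)<1$ for some $x$.
\end{proof}

In a group such a $\chi$ cannot exist, since $\chi(x)\chi(x^{-1})=1$ forces $\chi\equiv1$. In a hypergroup $\chi(x)\chi(x^-)$ is the average of $\chi$ over $x*x^-$ and may be less than $1$. Here is an example. Let $H=\mathbb N_0$ be discrete, with $e=0$, the identity as involution, and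
\begin{equation}\label{eq:cosh}
\delta_k*\delta_l=\frac{\cosh(k-l)}{2\cosh k\cosh l}\,\delta_{|k-l|}+\frac{\cosh(k+l)}{2\cosh k\cosh l}\,\delta_{k+l}.
\end{equation}
The formula comes from symmetric Laurent polynomials. Let $\Lambda$ be the linear map from finitely supported measures to Laurent polynomials in $u$ with $\Lambda(\delta_k)=(u^k+u^{-k})/(2\cosh k)$. It is injective, because the polynomials $u^k+u^{-k}$, $k\ge0$, are linearly independent, and
\[
\Lambda(\delta_k)\Lambda(\delta_l)=\frac{(u^{k-l}+u^{l-k})+(u^{k+l}+u^{-k-l})}{4\cosh k\cosh l}=\Lambda(\delta_k*\delta_l).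
\]

\emph{The axioms.} The weights in \eqref{eq:cosh} are positive and sum to $1$, because $\cosh(k-l)+\cosh(k+l)=2\cosh k\cosh l$; this is (H2). For $l=0$ both weights are $\frac12$ and both points equal $k$, which gives (H4). The convolution is commutative, which gives (H5). We have $0\in k*l$ if and only if $k=l$, which is (H6), and (H3) holds because $H\times H$ is discrete. Here $M(H)=\ell^1(\mathbb N_0)$, and $\mu*\nu=\sum_{k,l}\mu(\{k\})\nu(\{l\})\,\delta_k*\delta_l$ converges absolutely, preserves positivity and satisfies $\|\mu*\nu\|\le\|\mu\|\|\nu\|$. It is associative on finitely supported measures, because $\Lambda$ is injective and carries $*$ to multiplication, and then on $\ell^1$ by density. For the continuity in (H1) it suffices to know that on a discrete space the cone topology on $M^+(H)$ is the norm topology. Norm convergence implies cone convergence. Conversely, let $\mu_i\to\mu$ in the cone topology, that is, pointwise and in total mass. Given $\epsilon>0$, take a finite set $E$ with $\mu(H\setminus E)<\epsilon$. Then $\mu_i(H\setminus E)=\mu_i(H)-\mu_i(E)\to\mu(H\setminus E)$,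 so $\limsup\|\mu_i-\mu\|\le2\epsilon$.

\emph{The function $\chi$.} Evaluation of Laurent polynomials at a point is multiplicative. At $u=\exp(1)$ it sends every $\Lambda(\delta_k)$ to $1$ and recovers the total mass. At $u=1$ it sends $\Lambda(\delta_k)$ to $\chi(k)=1/\cosh k\in(0,1]$, so $\chi$ is multiplicative; directly from \eqref{eq:cosh},
\[
\chi(k*l)=\frac{1+1}{2\cosh k\cosh l}=\chi(k)\chi(l).
\]
Since $\chi(1)<1$, Lemma~\ref{lem:chi} applies, and Theorem~\ref{thm:supp}(4) is proved.

The measures are explicit. For $k\ge1$, $(\delta_k*\delta_k)(\{0\})=1/(2\cosh^2k)$, so by Section~\ref{sec:discrete} a Haar measure is $m(\{0\})=1$, $m(\{k\})=2\cosh^2k$. The subinvariant measure $m'=\chi m$ has $m'(\{0\})=1$ and $m'(\{k\})=2\cosh k$, and the loss of mass is visible at the identity: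
\[
(\delta_1*m')(\{0\})=m'(\{1\})\,(\delta_1*\delta_1)(\{0\})=\frac1{\cosh1}<1=m'(\{0\}).
\]

\begin{thebibliography}{9}

\bibitem{ultra}
\emph{On the algebras VN(H) and VN(H) of an ultraspherical hypergroup H},
\texttt{https://repositori.uji.es/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 10234/\allowbreak 202148/\allowbreak reza\_2022\_on.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}

\end{thebibliography}
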